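\title{The largest $(k,l)$-sum-free sets in finite abelian groups}

\begin{abstract}
A subset $A$ of a finite abelian group $G$ is $(k,l)$-free if no sum of $k$ elements of $A$ equals a sum of $l$ elements of $A$. We prove that if $\gcd(|G|,k-l)=1$, then the largest density of such a set is the maximum of $(\lfloor (d-2)/(k+l)\rfloor+1)/d$ over the divisors $d$ of the exponent of $G$: no $(k,l)$-free set is denser than the preimage of an interval in a cyclic quotient. Kneser's theorem reduces the problem to groups whose prime divisors are all congruent to $1$ modulo $k+l$. For $k+l=3$ the bound for these groups is a theorem of Green and Ruzsa. For $k+l\ge 4$ we find a coset that the set fills more than half, deduce that the set meets few cosets of some subgroup, and pass to the quotient by an induction on pairs of nested sets.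
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $G$ be a finite abelian group, written additively. For $A\subseteq G$ and a positive integer $h$, let $hA=\{a_1+\dots+a_h: a_1,\dots,a_h\in A\}$, where repetitions are allowed. Fix distinct positive integers $k$ and $l$ and put
\[
s=k+l\ge 3 .
\]
A set $A\subseteq G$ is \emph{$(k,l)$-free} if $kA\cap lA=\emptyset$, that is, if $0\notin kA-lA$. The $(2,1)$-free sets are the sum-free sets, those with no solution of $a+b=c$. We ask for the largest density
\[
\mu_{k,l}(G)=\max\bigl\{|A|/|G| : A\subseteq G \text{ is $(k,l)$-free}\bigr\}.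
\]

There is one evident source of large $(k,l)$-free sets. If $\varphi\colon G\to G'$ is a surjective homomorphism and $A'\subseteq G'$ is $(k,l)$-free, then $\varphi^{-1}(A')$ is $(k,l)$-free and has the same density. Let $\exp G$ be the exponent of $G$, the least positive integer $a$ with $ag=0$ for all $g\in G$. The group $G$ has a cyclic direct factor of order $\exp G$, so it maps onto $\mathbb Z_d$ for every $d\mid\exp G$. In $\mathbb Z_d$ the natural candidates are intervals, because their sumsets are short. For $I=\{x,x+1,\dots,x+j-1\}$ we have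
\[
kI-lI=(k-l)x+\{-l(j-1),\dots,k(j-1)\},
\]
a translate of a fixed interval $J$ with $s(j-1)+1$ integers. Let $d\ge2$ and take $j=\lfloor (d-2)/s\rfloor+1$, the largest $j$ with $s(j-1)+1\le d-1$. Then some residue $t$ modulo $d$ is not represented in $J$. If $k-l$ is invertible modulo $d$, we can solve $(k-l)x=-t$, and for this $x$ the interval $I$ is $(k,l)$-free. For example, $\{3,4,5\}$ is sum-free in $\mathbb Z_8$. Put
\[
f(d)=\frac{\lfloor (d-2)/s\rfloor+1}{d},
\]
and note that $f(1)=0$. We have shown that
\begin{equation}\label{eq:lower}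
\mu_{k,l}(G)\ \ge\ \max_{d\mid \exp G}f(d)\qquad\text{if }\gcd(|G|,k-l)=1 .
\end{equation}
One guesses that nothing beats these examples, and this is the case.

\begin{theorem}\label{thm:main}
Let $k\ne l$ be positive integers and let $G$ be a finite abelian group with $\gcd(|G|,k-l)=1$. Then
\[
\mu_{k,l}(G)=\max_{d\mid \exp G}\ \frac{\lfloor (d-2)/(k+l)\rfloor+1}{d}.
\]
\end{theorem}

The condition on the greatest common divisor is used only in \eqref{eq:lower}, and it cannot be dropped. If a prime $p$ divides $k-l$, then $ka=la$ for all $a\in\mathbb Z_p$, so $\mu_{k,l}(\mathbb Z_p)=0$, while $f(p)>0$.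

The statement of Theorem~\ref{thm:main} was posed as a conjecture in \cite{problem}. It is known for cyclic groups and for groups such that some divisor of $\exp G$ is not congruent to $1$ modulo $k+l$. Section~\ref{sec:reduction} includes short proofs of these two cases, because they show exactly what remains: groups whose prime divisors are all congruent to $1$ modulo $s$, where the bound from Kneser's theorem involves $|G|$ and the examples involve $\exp G$. For $s=3$ we quote the theorem of Green and Ruzsa \cite{GR}. The rest of the paper treats $s\ge4$; Section~\ref{sec:example} carries out the argument by hand in $\mathbb Z_5^2$.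

\section{Kneser's bound and the reduction}\label{sec:reduction}

The \emph{stabilizer} of a set $S\subseteq G$ is the subgroup $\{g\in G:S+g=S\}$, and $S$ is a union of cosets of its stabilizer. We use the following facts.

\begin{theorem}[Kneser]\label{thm:kneser}
Let $B_1,\dots,B_h$ be nonempty subsets of a finite abelian group and let $K$ be the stabilizer of $B_1+\dots+B_h$. Then
\[
|B_1+\dots+B_h|\ \ge\ \sum_{i=1}^h|B_i+K|-(h-1)|K| .
\]
\end{theorem}

\begin{theorem}[Cauchy--Davenport]\label{thm:cd}
Let $p$ be a prime and let $B_1,\dots,B_h\subseteq\mathbb Z_p$ be nonempty. Then $|B_1+\dots+B_h|\ge\min\bigl(p,\ \sum_i|B_i|-h+1\bigr)$.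
\end{theorem}

Both theorems apply to sums with signs, since $|-B+K|=|B+K|$ for every subgroup $K$.

\begin{lemma}[pigeonhole]\label{lem:pigeon}
Let $H\le G$, let $e,e'$ be cosets of $H$, and let $U\subseteq e$ and $U'\subseteq e'$ satisfy $|U|+|U'|>|H|$. Then $U+U'$ is the whole coset $e+e'$ and $U-U'$ is the whole coset $e-e'$.
\end{lemma}

\begin{proof}
For $g\in e+e'$ the sets $U$ and $g-U'$ lie in $e$ and have more than $|e|$ elements together, so they meet, and $g\in U+U'$. For the difference, apply this to $U$ and $-U'\subseteq -e'$.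
\end{proof}

\begin{theorem}[Green--Ruzsa \cite{GR}]\label{thm:gr}
If all primes dividing $|G|$ are congruent to $1$ modulo $3$, then the largest sum-free subset of $G$ has density $\frac13-\frac1{3\exp G}$.
\end{theorem}

Kneser's theorem gives an upper bound of the same shape as \eqref{eq:lower}, but with more divisors allowed.

\begin{lemma}\label{lem:upper}
For every finite abelian group $G$ we have $\mu_{k,l}(G)\le\max_{d\mid |G|}f(d)$.
\end{lemma}

\begin{proof}
Let $A\ne\emptyset$ be $(k,l)$-free, let $S=kA-lA$, and let $K$ be the stabilizer of $S$. Put $d=|G|/|K|$ and $a=|A+K|/|K|$; both are integers. The set $S$ is a union of cosets of $K$ and misses $0$, so $|S|\le (d-1)|K|$. Theorem~\ref{thm:kneser} with $s$ summands gives $|S|\ge (sa-s+1)|K|$. Hence $a-1\le (d-2)/s$, and $|A|/|G|\le a/d\le f(d)$.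
\end{proof}

For cyclic groups $|G|=\exp G$, so \eqref{eq:lower} and Lemma~\ref{lem:upper} prove Theorem~\ref{thm:main}. To compare the two maxima in general, let $\rho(d)$ be the integer with $\rho(d)\equiv-d\pmod s$ and $-1\le\rho(d)\le s-2$. The integer $j=(d+\rho(d))/s$ satisfies $s(j-1)\le d-2<sj$, so $j=\lfloor (d-2)/s\rfloor+1$ and
\begin{equation}\label{eq:rho}
f(d)=\frac1s\Bigl(1+\frac{\rho(d)}d\Bigr).
\end{equation}
Thus $f(d)=\frac1s(1-\frac1d)<\frac1s$ if $d\equiv1\pmod s$, and $f(d)\ge\frac1s$ otherwise.

\begin{lemma}\label{lem:known}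
Theorem~\ref{thm:main} holds if some divisor of $\exp G$ is not congruent to $1$ modulo $s$.
\end{lemma}

\begin{proof}
The numbers $|G|$ and $\exp G$ have the same prime factors, so by \eqref{eq:lower} and Lemma~\ref{lem:upper} it suffices to find, for each $d\mid|G|$, a prime $p\mid |G|$ with $f(d)\le f(p)$. By hypothesis some prime $p_0\mid |G|$ is not congruent to $1$ modulo $s$. If $d\equiv1\pmod s$, then $f(d)<\frac1s\le f(p_0)$. Otherwise $d=pe$ for some prime $p\not\equiv1\pmod s$. The integers $\rho(d)$ and $e\rho(p)$ are nonnegative and congruent to $-d$ modulo $s$, and $\rho(d)<s$. So $\rho(d)\le e\rho(p)$, that is, $\rho(d)/d\le\rho(p)/p$, and \eqref{eq:rho} gives $f(d)\le f(p)$.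
\end{proof}

Let $\mathcal G$ be the class of finite abelian groups all of whose prime divisors are congruent to $1$ modulo $s$. These are the groups not covered by Lemma~\ref{lem:known}. The class $\mathcal G$ is closed under subgroups and quotients. If $G\in\mathcal G$, then every divisor of $|G|$ is congruent to $1$ modulo $s$, every divisor other than $1$ is at least $s+1$, and $|G|$ is odd because $2\not\equiv1\pmod s$. Since $\frac1s(1-\frac1d)$ increases with $d$, the right side of Theorem~\ref{thm:main} equals $\frac{m-1}{sm}$ with $m=\exp G$, while Lemma~\ref{lem:upper} gives only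
\begin{equation}\label{eq:knesersets}
|A|\le\frac{|G|-1}{s}\qquad\text{for every $(k,l)$-free }A\subseteq G\in\mathcal G .
\end{equation}
The task is to improve $|G|/s-1/s$ to $|G|/s-|G|/(sm)$. For $s=3$, that is $\{k,l\}=\{1,2\}$, this is Theorem~\ref{thm:gr}. So Theorem~\ref{thm:main} follows from \eqref{eq:lower}, Lemma~\ref{lem:known}, Theorem~\ref{thm:gr} and the next result.

\begin{theorem}\label{thm:four}
Let $k\ne l$ and $s=k+l\ge4$, let $G\in\mathcal G$, and let $m=\exp G$. If $A\subseteq G$ and $0\notin kA-lA$, then
\[
|A|\le\frac{|G|(m-1)}{sm}.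
\]
\end{theorem}

From now on $s\ge4$, all groups belong to $\mathcal G$, and $n=|G|$. We identify a coset of a subgroup $H$ with the corresponding element of $G/H$. A \emph{signed sum} is an expression $a_1+\dots+a_k-a_{k+1}-\dots-a_s$; it has $k$ \emph{plus slots} and $l$ \emph{minus slots}.

\section{The group $\mathbb Z_5^2$}\label{sec:example}

The smallest noncyclic group in $\mathcal G$ for any $s\ge 4$ is $G=\mathbb Z_5^2$, with $s=4$. Take $(k,l)=(3,1)$. Theorem~\ref{thm:four} asserts that $|A|\le5$, which the line $\{(1,y):y\in\mathbb Z_5\}$ attains, whereas \eqref{eq:knesersets} allows $|A|=6$. Suppose that $A$ is $(3,1)$-free with six points. The group $G$ has six subgroups $L$ of order $5$, and their cosets are the lines of the affine plane.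

\emph{Step 1: some line is more than half full.} Suppose that no line contains three points of $A$. Fix $L$ and let $T_2\subseteq G/L$ be the set of cosets that contain two points. If $y_1,\dots,y_4\in T_2$, then Theorem~\ref{thm:cd} shows that $(A\cap y_1)+(A\cap y_2)+(A\cap y_3)-(A\cap y_4)$ has $\min(5,8-3)=5$ elements, so it is the whole coset $y_1+y_2+y_3-y_4$. It does not contain $0$, so this coset is not $L$. Thus $T_2$ is $(3,1)$-free in $G/L\cong\mathbb Z_5$, and $|T_2|\le1$ by \eqref{eq:knesersets}. Each of the six directions therefore accounts for at most one pair of points of $A$. But $A$ has $\binom62=15$ pairs, and each pair lies on a line. So some coset $z$ of some $L$ contains at least three points of $A$.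

\emph{Step 2: $A$ meets few lines in this direction.} Let $T\subseteq G/L$ be the set of cosets that meet $A$. By Lemma~\ref{lem:pigeon}, $(A\cap z)+(A\cap z)$ is the whole coset $2z$. Hence $2z+y-y'\ne0$ for all $y,y'\in T$, however few points of $A$ lie on $y$ and $y'$. So $T$ and $T+2z$ are disjoint in $\mathbb Z_5$, and $|T|\le2$.

\emph{Step 3: pass to the quotient.} Since $|A|>5$, we have $T=\{z,y\}$ with $|A\cap z|+|A\cap y|=6$. By Lemma~\ref{lem:pigeon}, $A-A$ contains the three whole cosets in $D=\{0,\,z-y,\,y-z\}\subseteq G/L$. Since $0\notin (A+A)+(A-A)$ and $D=-D$, the set $T+T=\{2z,\,z+y,\,2y\}$ must avoid $D$. Both sets have three elements and $3+3>5$, a contradiction.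

Two features of Step 3 shape the general proof. The line $y$ may contain a single point of $A$, so what descends to $G/L$ is a condition on the \emph{pair} $T\supseteq\{z\}$, in which one slot must be filled by the rich coset $z$. And the count works because $D$ is symmetric: $T-\{z\}$ alone has only two elements. In general three things must be added. The counting in Step 1 yields a coset that is only slightly richer than average, and it must be amplified to more than half; Step 2 needs a different argument for $s\ge5$; and Step 3 becomes an induction.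

\section{Admissible pairs and passage to a quotient}\label{sec:pairs}

Let $A$ be $(k,l)$-free, let $H\le G$, and let $w(e)$ be the density of $A$ in the coset $e$ of $H$. The cosets with $w(e)>\frac12$ form a $(k,l)$-free set in $G/H$ by Lemma~\ref{lem:pigeon}, but they may carry only part of $A$. The lemma gives more: it applies as soon as $w(e)+w(e')>1$. So for $x\le\frac12$ no signed sum of cosets of density above $x$ vanishes, provided that one of them has density above $1-x$. This is the property on which we induct.

\begin{definition}\label{def:adm}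
A pair $(C,C_0)$ with $\emptyset\ne C_0\subseteq C\subseteq G$ is \emph{admissible} if no signed sum with all $s$ slots filled from $C$ and at least one slot filled from $C_0$ is zero. We write $c=|C|$ and $c_0=|C_0|$, so $c\ge c_0$.
\end{definition}

A nonempty set $A$ is $(k,l)$-free if and only if $(A,A)$ is admissible, so $c+c_0$ plays the role of $2|A|$. If $(C,C_0)$ is admissible, then $C_0$ is $(k,l)$-free. Put
\[
X=(k-1)C-(l-1)C,\qquad D=(C-C_0)\cup(C_0-C),
\]
with the convention $0C=\{0\}$. The signed sums in Definition~\ref{def:adm} form the set $X+D$: the part $C-C_0$ of $D$ corresponds to a minus slot filled from $C_0$, and the part $C_0-C$ to a plus slot. So the pair is admissible if and only if $0\notin X+D$, and since $D=-D$ this means $X\cap D=\emptyset$. Exchanging $k$ and $l$ replaces $X+D$ by its negative, so admissibility is symmetric in $k$ and $l$.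

If $K\le G$ satisfies $K\cap(X+D)=\emptyset$, then the image $(\bar C,\bar C_0)$ of the pair in $G/K$ is admissible, because its set of signed sums is the image of $X+D$. Moreover $c+c_0\le|K|\,(|\bar C|+|\bar C_0|)$. We call an admissible pair \emph{primitive} if no subgroup $K\ne0$ has $K\cap(X+D)=\emptyset$.

The first lemma extends \eqref{eq:knesersets} to pairs.

\begin{lemma}\label{lem:pairkneser}
Let $(C,C_0)$ be admissible in $G$.
\begin{enumerate}
\item[(i)] If the pair is primitive, then $(s-1)c+c_0\le n+s-2$.
\item[(ii)] In all cases $c+c_0\le 2(n-1)/s$.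
\end{enumerate}
\end{lemma}

\begin{proof}
Let the pair be primitive, and let $K$ be the stabilizer of $X+D$. If $g\in K\cap(X+D)$, then $0=g-g\in X+D$, which is false. So $K\cap(X+D)=\emptyset$ and $K=0$. The stabilizer of $X$ is contained in $K$. The stabilizer of $C-C_0$ also stabilizes $C_0-C$, hence $D$, hence $X+D$, so it too is contained in $K$. Theorem~\ref{thm:kneser}, with $s-2$ summands for $X$, gives
\[
|X|\ge(s-2)c-(s-3),\qquad |D|\ge|C-C_0|\ge c+c_0-1 .
\]
The set $D$ contains $0$, and its other elements fall into pairs $\{g,-g\}$ with $g\ne-g$ because $n$ is odd. So $|D|$ is odd, and $|D|\ge c+c_0-1+\delta$, where $\delta=1$ if $c+c_0$ is odd and $\delta=0$ otherwise. From $|X|+|D|\le n$ we obtain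
\begin{equation}\label{eq:parity}
(s-2)c+(c+c_0+\delta)\le n+s-2 ,
\end{equation}
which contains (i). Write $n=sQ+1$ and suppose that $c+c_0\ge2Q+1$. Then $c\ge Q+1$, and the even number $c+c_0+\delta$ is at least $2Q+2$. The left side of \eqref{eq:parity} is at least $(s-2)(Q+1)+2Q+2=sQ+s=n+s-1$, a contradiction. So $c+c_0\le 2Q=2(n-1)/s$.

For an arbitrary admissible pair, let $K$ be a subgroup that is maximal subject to $K\cap(X+D)=\emptyset$; the subgroup $0$ has this property. The image pair in $G/K$ is primitive: if a subgroup $K'/K\ne0$ missed the image of $X+D$, then $K'\supsetneq K$ would miss $X+D$. Hence $c+c_0\le|K|\cdot 2(|G/K|-1)/s=2(n-|K|)/s\le2(n-1)/s$.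
\end{proof}

The parity term is needed: the values $c=Q+1$ and $c_0=Q$ satisfy (i) with equality but violate (ii). This is the reason for allowing the $C_0$-slot to have either sign.

The next lemma shows that the construction that motivated the definition can be repeated for pairs.

\begin{lemma}[transfer]\label{lem:transfer}
Let $(C,C_0)$ be admissible in $G$, let $H\le G$, and let $\beta$ be a real number. Suppose that every admissible pair $(C',C_0')$ in $G/H$ has $|C'|+|C_0'|\le\beta$, and that $C$ meets at most $\beta$ cosets of $H$. Then $c+c_0\le\beta|H|$.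
\end{lemma}

\begin{proof}
Let $T\subseteq G/H$ be the image of $C$, so $|T|\le\beta$, and let $\bar X=(k-1)T-(l-1)T$ be the image of $X$. For $e\in G/H$ and $0\le x\le1$ put
\[
w(e)=\frac{|C\cap e|+|C_0\cap e|}{2|H|}\in[0,1],\qquad U_x=\{e: w(e)>x\}\subseteq T .
\]
Let $0\le x\le\frac12$, so that $U_{1-x}\subseteq U_x$. We claim that $|U_x|+|U_{1-x}|\le\beta$. If $U_{1-x}=\emptyset$, this holds because $|U_x|\le|T|$. Otherwise we show that $(U_x,U_{1-x})$ is admissible. Let $e\in U_x$ and $e'\in U_{1-x}$. Then $w(e)+w(e')>1$, that is,
\[
\bigl(|C\cap e|+|C_0\cap e'|\bigr)+\bigl(|C_0\cap e|+|C\cap e'|\bigr)>2|H| ,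
\]
so one of the two brackets exceeds $|H|$. By Lemma~\ref{lem:pigeon}, either $(C\cap e)-(C_0\cap e')$ or $(C_0\cap e)-(C\cap e')$ is the whole coset $e-e'$. In both cases this coset lies in $D$, and so does $e'-e$, because $D=-D$. As $X\cap D=\emptyset$, neither coset contains an element of $X$, so $\pm(e-e')\notin\bar X$. Since $(k-1)U_x-(l-1)U_x\subseteq\bar X$, the pair $(U_x,U_{1-x})$ is admissible, and the claim follows from the hypothesis. Finally, $w(e)$ is the length of $\{x\in[0,1]:e\in U_x\}$, so
\[
\frac{c+c_0}{2|H|}=\sum_ew(e)=\int_0^1|U_x|\,dx=\int_0^{1/2}\bigl(|U_x|+|U_{1-x}|\bigr)\,dx\le\frac\beta2 .\qedhere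
\]
\end{proof}

The assumption that $C$ meets few cosets controls the levels at which $U_{1-x}$ is empty, where the quotient gives no information. It cannot be omitted: for $H=G$ the quotient has no admissible pair, so the first hypothesis holds with $\beta=0$. Producing a subgroup $H\ne0$ for which the assumption holds is the main difficulty, and it occupies the next two sections.

\section{A coset that is more than half full}\label{sec:popular}

Let $p=sq+1$ be a prime and let $L\le G$ have order $p$. By Theorem~\ref{thm:cd}, $s$ subsets of $\mathbb Z_p$ of size $q+1$ have a signed sum of size $\min(p,s(q+1)-s+1)=p$. So $q+1$ points in a coset of $L$ are as good as the whole coset when all slots are filled by such cosets. A set with more than $qn/p$ elements has more than $q$ points per coset on average. It cannot be spread evenly over the cosets of all $p+1$ subgroups $L$ of a group $\mathbb Z_p^2$ at once, and a slight unevenness amplifies itself.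

\begin{lemma}\label{lem:popular}
Let $p=sq+1$ be a prime, let $E\le G$ with $E\cong\mathbb Z_p^2$, and let $B\subseteq G$ be $(k,l)$-free with $|B|>qn/p$. Then there are a subgroup $L\le E$ of order $p$ and a coset $z$ of $L$ with $|B\cap z|>p/2$.
\end{lemma}

\begin{proof}
Put $N=n/p$. For a subgroup $L\le E$ of order $p$ and an integer $j\ge1$ let
\[
T_j=\{y\in G/L:|B\cap y|\ge j\},\qquad t_j=|T_j|,\qquad u=\max_{y\in G/L}|B\cap y| .
\]
Then $N\ge t_1\ge t_2\ge\cdots$ and $t_1+\dots+t_u=|B|>qN$, so $u\ge q+1$. We use the following fact.
\begin{equation}\label{eq:fact}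
\begin{gathered}
\text{If $y_i\in T_{j_i}$ for $1\le i\le s$ and $j_1+\dots+j_s\ge s(q+1)$,}\\
\text{then $y_1+\dots+y_k-y_{k+1}-\dots-y_s\neq0$ in $G/L$.}
\end{gathered}
\end{equation}
Indeed, translate each set $B\cap y_i$ into $L\cong\mathbb Z_p$. Since $s(q+1)-s+1=p$, Theorem~\ref{thm:cd} shows that the signed sum of the sets $B\cap y_i$ is a whole coset of $L$. It does not contain $0$, so this coset is not $L$.

\emph{Step 1: for every $L$, $t_j<N/s$ for all $j\ge q+1$.} By \eqref{eq:fact} with all $j_i=q+1$, the set $T_{q+1}$ is $(k,l)$-free in $G/L$, and \eqref{eq:knesersets} gives $t_{q+1}\le(N-1)/s$.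

\emph{Step 2: $u\ge q+2$ for some $L$.} We compare two estimates for $S_L=\sum_{y\in G/L}(|B\cap y|-q)^2$. Suppose that $u=q+1$ for all $p+1$ subgroups $L$. Fix $L$ and let $\Delta=\sum_y\max(0,q-|B\cap y|)$ be the total deficit. Then $0<|B|-qN=t_{q+1}-\Delta$, so $\Delta<t_{q+1}<N/s$. A coset with $q+1$ points contributes $1$ to $S_L$, and a coset with $a\le q$ points contributes $(q-a)^2\le q(q-a)$. Hence
\begin{equation}\label{eq:Supper}
S_L\le t_{q+1}+q\Delta<(q+1)\frac Ns .
\end{equation}
For the lower bound, count the triples $(L,a,b)$ with $a,b\in B$ and $a-b\in L$. A pair with $a=b$ is counted $p+1$ times. A pair with $a\ne b$ is counted once if $a-b\in E$, since each nonzero element of $E$ lies in exactly one $L$, and not at all otherwise. With the Cauchy--Schwarz inequality over the $N/p$ cosets of $E$, this gives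
\[
\sum_L\sum_{y\in G/L}|B\cap y|^2=(p+1)|B|+\Bigl(\sum_{e\in G/E}|B\cap e|^2-|B|\Bigr)\ge p|B|+\frac{p|B|^2}N .
\]
Write $|B|=N(q+\varepsilon)$ with $\varepsilon>0$ and expand the squares in $S_L$:
\begin{align*}
\frac1N\sum_LS_L&\ge p(q+\varepsilon)+p(q+\varepsilon)^2-2q(p+1)(q+\varepsilon)+(p+1)q^2\\
&=q(p-q)+\varepsilon(p-2q)+p\varepsilon^2\ \ge\ q(p-q),
\end{align*}
since $p>2q$. So some $L$ has $S_L\ge Nq(p-q)/(p+1)$, and \eqref{eq:Supper} yields $sq(p-q)<(q+1)(p+1)$. With $p=sq+1$ this reads $s(s-1)q^2+sq<sq^2+(s+2)q+2$, that is, $s(s-2)q^2<2q+2$. This is false, because $s(s-2)q^2\ge8q^2>2q+2$.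

\emph{Step 3: if $u\ge q+2$, then $u>p/2$.} The surplus of one rich coset, placed in $s-2$ slots, pays for a deficit in the other two slots. Put $V=u-q-1\ge1$ and $\eta=\min(q,V)$, and fix $z\in T_u$. Let $1\le x\le\eta$ and $j=q+1-x\ge1$. Put $y\in T_j$ in a plus slot, $y'\in T_j$ in a minus slot, and $z$ in the remaining $k-1$ plus and $l-1$ minus slots. The sizes add up to
\[
2(q+1-x)+(s-2)(q+1+V)=s(q+1)+(s-2)V-2x\ge s(q+1),
\]
because $s-2\ge2$ and $x\le V$. By \eqref{eq:fact}, $y-y'+(k-l)z\ne0$ for all $y,y'\in T_j$. So $T_j+(k-l)z$ and $T_j$ are disjoint, and $t_j\le N/2$. Thus $\eta$ of the levels $t_1,\dots,t_q$ are at most $N/2$, the others are at most $N$, and the $V+1$ levels $t_{q+1},\dots,t_u$ are less than $N/s$ by Step 1. Therefore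
\[
qN<|B|<\Bigl(q-\frac\eta2\Bigr)N+(V+1)\frac Ns,\qquad\text{so}\qquad \eta<\frac{2(V+1)}s .
\]
If $\eta=V$, then $V<(V+1)/2$ because $s\ge4$, which contradicts $V\ge1$. So $\eta=q$ and $V+1>sq/2=(p-1)/2$. Hence $u=q+V+1>q+(p-1)/2>p/2$.
\end{proof}

\begin{remark}
The subgroup $\mathbb Z_p^2$ is used only in Step 2, and it is needed. In $\mathbb Z_{p^2}$, Section~\ref{sec:intro} provides a $(k,l)$-free interval of length $(p^2-1)/s=qp+q>qn/p$. It has at most $q+1$ points in each coset of the only subgroup of order $p$, and $q+1<p/2$ because $p\ge4q+1$.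
\end{remark}

\section{Few cosets}\label{sec:few}

From here on, $m>1$ is a fixed integer whose prime factors are all congruent to $1$ modulo $s$. For groups $G$ with $\exp G\mid m$ put
\[
M(G)=\frac{|G|(m-1)}{sm}.
\]
We keep $m$ fixed while the group varies, because the exponent of a quotient may be smaller than that of $G$. Two properties will be used:
\begin{equation}\label{eq:M}
M(G)=|H|\,M(G/H)\quad(H\le G),\qquad\qquad \frac{|G|-1}s\le M(G)\quad\text{if }|G|\le m .
\end{equation}
The second holds because $|G|-|G|/m\ge|G|-1$.

A coset that is more than half full needs only two slots to produce a whole coset. The other $s-2$ slots can then be filled by arbitrary cosets that meet $C$, and this bounds the number of such cosets.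

\begin{lemma}\label{lem:few}
Let $\exp G\mid m$, let $(C,C_0)$ be admissible in $G$, let $L\le G$, and let $z$ be a coset of $L$ with $|C_0\cap z|>|L|/2$. Assume that $m$ is not prime or that $|G/L|\le m$. Then there is a subgroup $H\supseteq L$ such that $C$ meets at most $2M(G/H)$ cosets of $H$.
\end{lemma}

\begin{proof}
Let $T\subseteq G/L$ be the image of $C$ and put $N=|G/L|$. We first note that a signed sum in $G/L$ with $z$ in two slots and elements of $T$ in the other $s-2$ slots is not zero. To see this, choose an element of $C$ in each of the $s-2$ cosets, and let the two remaining slots range over $C_0\cap z$ and $C\cap z$. Both sets have more than $|L|/2$ elements, so by Lemma~\ref{lem:pigeon} the resulting signed sums fill a whole coset of $L$, whatever the two signs. By admissibility this coset is not $L$.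

\emph{The case $s=4$.} By symmetry let $(k,l)=(3,1)$. Put $z$ in two plus slots and let $h=2z$. Then $y-y'+h\ne0$ for all $y,y'\in T$, so $T\cap(T+h)=\emptyset$ and $h\ne0$. Let $o>1$ be the order of $h$ in $G/L$; it divides $m$ and is odd. The map $y\mapsto y+h$ permutes each coset of $\langle h\rangle$ as a cycle of length $o$, and $T$ contains no two consecutive elements of the cycle, so it contains at most $(o-1)/2$ of them. Hence
\[
|T|\le\frac N2\Bigl(1-\frac1o\Bigr)\le\frac N2\Bigl(1-\frac1m\Bigr)=2M(G/L),
\]
and $H=L$ works.

\emph{The case $s\ge5$.} Put $z$ in one plus slot and one minus slot. Then $Z=(k-1)T-(l-1)T$ does not contain $0$. Let $K=H/L$ be the stabilizer of $Z$ in $G/L$, let $n'=|G/H|$, and let $b=|T+K|/|K|$ be the number of cosets of $H$ that meet $C$. As $Z$ is a nonempty union of cosets of $K$ that misses $K$ itself, $n'>1$ and $|Z|\le(n'-1)|K|$. Theorem~\ref{thm:kneser} with $s-2$ summands gives $(s-2)b-(s-3)\le n'-1$. Writing $n'=sQ+1$ with $Q\ge1$, we have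
\begin{equation}\label{eq:b}
b\le\frac{n'+s-4}{s-2}=\frac{sQ+s-3}{s-2}.
\end{equation}

Suppose first that $n'\le m$. By \eqref{eq:M}, $M(G/H)\ge Q$, so it suffices to show $b\le2Q$. For $Q=1$, \eqref{eq:b} gives $b\le\frac{2s-3}{s-2}<3$, so $b\le2$. For $Q\ge2$ we have $s-3\le2(s-4)\le Q(s-4)$, which is equivalent to $sQ+s-3\le2Q(s-2)$.

Suppose now that $n'>m$. Then $|G/L|>m$, so $m$ is not prime and $m\ge(s+1)^2$. By \eqref{eq:b} it suffices to show $\frac{n'+s-4}{s-2}\le\frac{2n'(m-1)}{sm}$. Clearing denominators turns this into
\[
n'\bigl(m(s-4)-2(s-2)\bigr)\ge sm(s-4).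
\]
Since $s-2\le3(s-4)$, the left side is at least $n'(m-6)(s-4)$, and $n'(m-6)\ge sm$ because $n'>m$ and $m-6\ge(s+1)^2-6\ge s$.
\end{proof}

\begin{remark}
For large $n'$ the bound \eqref{eq:b} is about $n'/(s-2)$ and the target is about $2n'/s$. For $s\ge5$ there is room to spare. For $s=4$ the main terms agree, and \eqref{eq:b} gives only $b\le (n'-1)/2$, which exceeds $2M(G/H)$ when $n'>m$; the cycle argument brings in the exponent instead. For $s=3$ a single slot is left, and the argument excludes at most two cosets of $L$ from $T$.
\end{remark}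

\section{Proof of Theorem~\ref{thm:four}}\label{sec:proof}

The induction runs over admissible pairs, but Lemma~\ref{lem:popular} needs the smaller set $C_0$ to have more than $qn/p=n/s-n/(sp)$ elements. For a primitive pair, Lemma~\ref{lem:pairkneser}(i) keeps $c$ from being much larger than $n/s$, so a pair with $c+c_0>2M(G)$ has $c_0>n/s$ up to a loss of order $n/(sm)$. This loss is smaller than the margin $n/(sp)$ when $m/p\ge s+1$, but not when $m=p$. So the two cases are treated separately.

\subsection{Exponent not prime}

\begin{proposition}\label{prop:composite}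
Let $m>1$ be not prime, with all prime factors congruent to $1$ modulo $s$. If $\exp G\mid m$, then every admissible pair in $G$ satisfies $c+c_0\le2M(G)$.
\end{proposition}

\begin{proof}
We use induction on $n$, with $m$ fixed. If $n\le m$, then Lemma~\ref{lem:pairkneser}(ii) and \eqref{eq:M} give $c+c_0\le2(n-1)/s\le2M(G)$. Let $n>m$. Then $\exp G<n$, so $G$ is not cyclic. Some Sylow subgroup of $G$ has at least two cyclic factors, so $G$ contains a subgroup $E\cong\mathbb Z_p^2$ for a prime $p=sq+1$ dividing $m$. Put $N=n/p$ and $m_1=m/p$. As $m$ is not prime, $m_1>1$, so $m_1\ge s+1$.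

Suppose that $c+c_0>2M(G)$. If some $K\ne0$ has $K\cap(X+D)=\emptyset$, the induction hypothesis for the image pair in $G/K$ gives $c+c_0\le|K|\cdot2M(G/K)=2M(G)$, a contradiction. So the pair is primitive, and Lemma~\ref{lem:pairkneser}(i) gives $(s-2)c\le n+s-2-(c+c_0)<n+s-2-2M(G)$. Therefore
\[
c_0>2M(G)-c>\frac{s-1}{s-2}\,2M(G)-\frac n{s-2}-1=\frac ns-\frac{2(s-1)}{s-2}\cdot\frac n{sm}-1 ,
\]
where we used $2M(G)=\frac{2n}s-\frac{2n}{sm}$ and $\frac{2(s-1)}{s(s-2)}-\frac1{s-2}=\frac1s$. Now $qN=\frac{(p-1)N}s=\frac ns-\frac Ns$ and $\frac nm=\frac N{m_1}$. So $c_0>qN$ follows from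
\begin{equation}\label{eq:margin}
N\Bigl(1-\frac{2(s-1)}{(s-2)m_1}\Bigr)\ge s .
\end{equation}
To verify \eqref{eq:margin}, note that $n>m$ gives $N>m_1\ge s+1$, and $N\equiv1\pmod s$, so $N\ge2s+1$. If $s\ge5$, then $\frac{s-1}{s-2}\le\frac43$ and $m_1\ge6$, so the bracket is at least $1-2\cdot\frac43\cdot\frac16=\frac59$, and $\frac59(2s+1)\ge s$. If $s=4$, the bracket is at least $1-\frac35=\frac25$. Here $N\ge9$ and $N\equiv1\pmod4$, and $N\neq9$ because $3\nmid n$. So $N\ge13$ and $\frac25N\ge4$.

Lemma~\ref{lem:popular}, applied to the $(k,l)$-free set $C_0$, gives a subgroup $L$ of order $p$ and a coset $z$ with $|C_0\cap z|>p/2$. Lemma~\ref{lem:few} gives $H\supseteq L$ such that $C$ meets at most $\beta=2M(G/H)$ cosets of $H$. Since $H\ne0$, the induction hypothesis bounds $|C'|+|C'_0|$ by $\beta$ for all admissible pairs in $G/H$. Lemma~\ref{lem:transfer} gives $c+c_0\le\beta|H|=2M(G)$, a contradiction.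
\end{proof}

Let $A$ be as in Theorem~\ref{thm:four} and $m=\exp G$. We may assume $A\ne\emptyset$; then $G\ne0$, since otherwise $0\in kA-lA$, and so $m>1$. If $m$ is not prime, Proposition~\ref{prop:composite} applied to $(A,A)$ gives $2|A|\le2M(G)$, which is the claim.

\subsection{Prime exponent}

Let $m=p=sq+1$ be prime, so $G=\mathbb Z_p^r$ and the claim is $|A|\le M(G)=qp^{r-1}$. For the pair $(A,A)$ the negation of the claim is exactly the hypothesis $|A|>qn/p$ of Lemma~\ref{lem:popular}. So one step of the previous argument is available without \eqref{eq:margin}, and for $r=2$ one step suffices. Higher ranks follow by counting over lines and planes through $0$.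

\emph{Rank $r=1$.} The bound \eqref{eq:knesersets} gives $|A|\le(p-1)/s=q$.

\emph{Rank $r=2$.} Suppose that $|A|>qp$. Lemma~\ref{lem:popular} with $E=G$ gives $L$ of order $p$ and a coset $z$ with $|A\cap z|>p/2$. Since $|G/L|=p=m$, Lemma~\ref{lem:few} applies to $(A,A)$ and gives $H\supseteq L$ such that $A$ meets at most $\beta=2M(G/H)$ cosets of $H$. As $|G/H|\le m$, Lemma~\ref{lem:pairkneser}(ii) and \eqref{eq:M} show that every admissible pair in $G/H$ has $|C'|+|C'_0|\le2(|G/H|-1)/s\le\beta$. Lemma~\ref{lem:transfer} gives $2|A|\le\beta|H|=2M(G)=2qp$, a contradiction.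

\emph{Rank $r\ge3$.} View $G$ as a vector space over the field with $p$ elements. For each subspace $W$ the set $A\cap W$ is $(k,l)$-free in $W$. By the two previous cases, every line through $0$ contains at most $q$ points of $A$, and every plane through $0$ contains at most $qp$. If every line through $0$ contains at most $q-1$ points of $A$, then, as these $\frac{p^r-1}{p-1}$ lines cover $G$,
\[
|A|\le(q-1)\frac{p^r-1}{p-1}\le p^{r-1}\,\frac{(q-1)p}{p-1}\le qp^{r-1},
\]
where the last inequality is equivalent to $q\le p$. Otherwise fix a line $L$ through $0$ with $|A\cap L|=q$. The $\frac{p^{r-1}-1}{p-1}$ planes $P\supset L$ partition $G\setminus L$ into the sets $P\setminus L$, and $|A\cap(P\setminus L)|\le qp-q$. Hence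
\[
|A|\le q+q(p-1)\,\frac{p^{r-1}-1}{p-1}=qp^{r-1}.
\]
This completes the proof of Theorem~\ref{thm:four}, and with it the proof of Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{GR}
B.~Green and I.~Z.~Ruzsa, \emph{Sum-free sets in abelian groups}, Israel J. Math. \textbf{147} (2005), 157--188.

\bibitem{problem}
\texttt{https://upcommons.upc.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2099.1/\allowbreak 6375/\allowbreak Mem\%C3\%B2ria.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\end{thebibliography}
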